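# Flatness of the group von Neumann algebra forces local virtual cyclicity

Throughout, $G$ is a discrete group and $\Bbbk\subseteq\mathbb C$ is a subfield closed under complex conjugation; $\Bbbk=\mathbb C$ is the main case. The group von Neumann algebra $\mathcal N(G)$ is the algebra of bounded operators on $\ell^2(G)$ that commute with the right $G$-action. It contains $\Bbbk G$, acting by left multiplication, so it is a $\Bbbk G$-module. For which groups is this module flat? We begin with a class of groups where a trace count settles the matter at once.

## 1. Trace counts, and groups that contain a free group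

**Conventions.** Write $\mathcal N=\mathcal N(G)$. Two examples to keep in mind: if $G$ is finite then $\mathcal N(G)=\mathbb CG$; if $G=\mathbb Z^d$, the Fourier transform identifies $\mathcal N(G)$ with $L^\infty(\mathbb T^d)$ and $\mathbb CG$ with the Laurent polynomials on the torus $\mathbb T^d$.

A right module $N$ over a ring $\Lambda$ is flat if $N\otimes_\Lambda-$ is exact on left $\Lambda$-modules. We use $\mathcal N$ as a right $\Bbbk G$-module. Nothing depends on the side: the adjoint $x\mapsto x^*$ is an anti-automorphism of $\mathcal N$ that preserves $\Bbbk G$ (here we use that $\Bbbk$ is closed under conjugation). It turns left $\Bbbk G$-modules into right ones by $m\cdot a=a^*m$, and it turns the left module $\mathcal N$ into the right module $\mathcal N$. So $\mathcal N$ is flat on the left if and only if it is flat on the right.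

Elements of $\mathcal N^k$ are row vectors. A matrix $A\in M_{k,n}(\mathcal N)$ gives the left $\mathcal N$-linear map $\mathcal N^k\to\mathcal N^n$, $x\mapsto xA$. As an operator, $A$ sends columns in $\ell^2(G)^n$ to columns in $\ell^2(G)^k$. If $L\subseteq(\Bbbk G)^n$ is a submodule, then right exactness of the tensor product gives
$$\mathcal N\otimes_{\Bbbk G}\big((\Bbbk G)^n/L\big)=\mathcal N^n/\mathcal NL ,$$
where $\mathcal NL$ is the $\mathcal N$-span of $L$. We use flatness mostly in the following form. If $A\in M_{k,n}(\Bbbk G)$ and $K=\{x\in(\Bbbk G)^k:xA=0\}$, then tensoring the exact sequence $0\to K\to(\Bbbk G)^k\to(\Bbbk G)^n$ with a flat $\mathcal N$ gives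
$$\{x\in\mathcal N^k:xA=0\}=\mathcal NK. \tag{1}$$
The same holds with $\Bbbk G$ replaced by any subring $R\subseteq\mathcal N$ over which $\mathcal N$ is flat.

Two cases by hand. For $G$ finite, $\mathcal N=\mathbb CG$ is free over $\mathbb CG$, hence flat. For $G=\mathbb Z$, the ring $\mathbb CG=\mathbb C[z,z^{-1}]$ is a principal ideal domain, so flat means torsion-free. A nonzero Laurent polynomial vanishes at only finitely many points of the circle, so it does not annihilate any nonzero element of $L^\infty(\mathbb T)$. Hence $\mathcal N(\mathbb Z)$ is flat over $\mathbb C\mathbb Z$.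

Let $\operatorname{Tr}$ be the standard trace on $M_k(\mathcal N)$, the sum over the diagonal entries $a_{ii}$ of $\langle a_{ii}\delta_1,\delta_1\rangle$, so that $\operatorname{Tr}(1_k)=k$.

**Lemma 1 (kernel projections).** For $A\in M_{k,n}(\mathcal N)$ there is a projection $p\in M_k(\mathcal N)$ with $\{x\in\mathcal N^k:xA=0\}=\mathcal N^kp$, and $\operatorname{Tr}(p)\ge k-n$.

*Proof.* Let $r\in M_k(\mathcal N)$ be the range projection of $AA^*$, and $p=1-r$. If $xAA^*=0$ then $xA(xA)^*=0$, so $xA=0$; the converse is clear. The operator $x:\ell^2(G)^k\to\ell^2(G)$ satisfies $xAA^*=0$ if and only if it vanishes on the closure of the range of $AA^*$, that is, if and only if $xr=0$, that is, $x=xp$. This proves the first claim. For the trace, let $A=U|A|$ be the polar decomposition, with $U\in M_{k,n}(\mathcal N)$ a partial isometry. Then $UU^*=r$, and $U^*U\in M_n(\mathcal N)$ is the range projection of $A^*A$. Hence $\operatorname{Tr}(r)=\operatorname{Tr}(U^*U)\le n$, and $\operatorname{Tr}(p)\ge k-n$. $\square$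

So over $\mathcal N$ a matrix with more rows than columns always has a nonzero kernel. Over a group ring this can fail.

**Lemma 2.** Let $F$ be free on $a,b$. The left $\Bbbk F$-linear map $(\Bbbk F)^2\to\Bbbk F$, $(x,y)\mapsto x(a-1)+y(b-1)$, is injective.

*Proof.* The Cayley graph of $F$ with edges $g\to ga$ and $g\to gb$ is a tree. Read the coefficient of $x$ at $g$ as a weight on the edge $g\to ga$, and the coefficient of $y$ at $g$ as a weight on $g\to gb$. Then $x(a-1)+y(b-1)$ is the boundary of this finite $1$-chain, since the edge $g\to ga$ contributes $ga-g$. If the chain is nonzero, the edges of nonzero weight form a finite forest with at least one edge, so it has a vertex that lies on exactly one of them. At that vertex the boundary is $\pm$ the weight of the edge, which is not $0$. $\square$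

**Proposition 3.** If $G$ contains a nonabelian free subgroup, then $\mathcal N(G)$ is not flat over $\Bbbk G$.

*Proof.* A nonabelian free group contains a free group $F$ on two generators $a,b$. As a right $\Bbbk F$-module, $\Bbbk G$ is free on representatives of the cosets $gF$, so $\Bbbk G\otimes_{\Bbbk F}-$ is exact. Lemma 2 therefore gives an injection $(\Bbbk G)^2\to\Bbbk G$, $x\mapsto xA$, where $A$ is the column with entries $a-1,b-1$. If $\mathcal N$ were flat, $\mathcal N^2\to\mathcal N$, $x\mapsto xA$, would be injective. By Lemma 1 its kernel is $\mathcal N^2p$ with $\operatorname{Tr}(p)\ge1$, so $p\ne0$; a contradiction. $\square$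

## 2. What changes for $\mathbb Z^2$ and for the lamplighter group

For $G=\mathbb Z^2$ the module is still not flat, but the reason is different.

**Example.** Let $G=\mathbb Z^2$ with generators $z,w$, and let $A$ be the column with entries $z-1,\ w-1$. The ring $\Bbbk[z^{\pm1},w^{\pm1}]$ is a unique factorization domain in which $z-1$ and $w-1$ are non-associate primes. If $x_1(z-1)+x_2(w-1)=0$ with $x_i\in\Bbbk G$, then $w-1$ divides $x_1$, so $(x_1,x_2)=c\,(w-1,\,1-z)$ for some $c\in\Bbbk G$. Hence $K=\Bbbk G\,(w-1,\,1-z)$. In $L^\infty(\mathbb T^2)$ put
$$g=\big(|z-1|^2+|w-1|^2\big)^{1/2},\qquad x=\Big(\frac{w-1}{g},\ \frac{1-z}{g}\Big).$$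
Both entries are bounded by $1$, and $xA=0$. If $\mathcal N$ were flat, (1) would give $c\in L^\infty(\mathbb T^2)$ with $x=c\,(w-1,1-z)$, so $c=1/g$ almost everywhere. But $1/g$ is unbounded near $(1,1)$. So $\mathcal N(\mathbb Z^2)$ is not flat.

In this example the obstruction is boundedness, not size: the kernel over $\mathcal N$ has a generator that is too big to divide out. It is useful to see the kernel projection. Here $AA^*=g^2r$, so $p=1-r$ with
$$r=\frac1{g^2}\begin{pmatrix}|z-1|^2&(z-1)\overline{(w-1)}\\ (w-1)\overline{(z-1)}&|w-1|^2\end{pmatrix}. \tag{2}$$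
The entries are quotients of Laurent polynomials, but the denominator $g^2$ vanishes at $(1,1)$. The entry $|z-1|^2/g^2$ has limit $0$ at $(1,1)$ along $z=1$ and limit $1$ along $w=1$, and it is continuous away from $(1,1)$; so it does not agree almost everywhere with a continuous function. Also $r=A\varphi$ with $\varphi=A^*/g^2$, whose entries are unbounded. Both defects will return.

A first plan suggests itself: show that every other group contains a copy of $\mathbb Z^2$ or of a free group, and show that flatness passes to subgroups. This plan stops at the lamplighter group $\Gamma=\big(\bigoplus_{\mathbb Z}\mathbb Z/2\big)\rtimes\mathbb Z$, where $\mathbb Z$ shifts the summands. It is generated by two elements. It is metabelian, hence contains no nonabelian free subgroup. A subgroup $\mathbb Z^2$ would have a nontrivial, torsion-free intersection with the kernel $\bigoplus_{\mathbb Z}\mathbb Z/2$ of $\Gamma\to\mathbb Z$, which is a torsion group; so there is none. And $\Gamma$ has no cyclic subgroup of finite index: it is infinite, and in a group with an infinite cyclic subgroup of index $d$ every finite subgroup meets that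 cyclic group trivially, so has order at most $d$, while $\bigoplus_{\mathbb Z}\mathbb Z/2$ has finite subgroups of unbounded order. No known bad subgroup is available; we need an argument that treats the group as a whole.

**Definition.** A group is locally virtually cyclic if every finitely generated subgroup of it has a cyclic subgroup of finite index.

For instance $\mathbb Z\times(\text{finite})$, $\mathbb Q$ (every finitely generated subgroup is cyclic) and $\bigoplus_{\mathbb Z}\mathbb Z/2$ (every finitely generated subgroup is finite) are locally virtually cyclic; $\mathbb Z^2$, $\Gamma$ and free groups of rank at least $2$ are not. In "Homology of Group Von Neumann Algebras", Conjecture 1.1.1(A), which is known, says that $\mathcal N(G)$ is flat over $\mathbb CG$ if $G$ is locally virtually cyclic. Conjecture 1.1.1(B) is the converse. We prove it for every discrete group.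

**Theorem 4.** If $\mathcal N(G)$ is flat over $\mathbb CG$, then $G$ is locally virtually cyclic.

**Theorem 4′.** If $\mathcal N(G)$ is flat over $\Bbbk G$, then $G$ is locally virtually cyclic.

Theorem 4 is the case $\Bbbk=\mathbb C$. With 1.1.1(A), $\mathcal N(G)$ is flat over $\mathbb CG$ if and only if $G$ is locally virtually cyclic.

The proof goes as follows. Flatness passes to subgroups (Section 3), so we may take a finitely generated infinite group. Flatness forces amenability (Section 4), by a trace count as in Proposition 3, with a matrix that replaces the one from the free group. For amenable groups we turn the two defects seen in (2) into an argument: flatness forces kernel projections to have entries that are fractions with denominators invertible in $\mathcal N$ (Sections 5 and 6); for the augmentation ideal this is incompatible with having one end (Sections 7 and 8). The theory of ends finishes the proof (Section 9).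

## 3. Restriction to subgroups

The purpose of this section is to reduce to finitely generated groups.

**Lemma 5.** If $\mathcal N(G)$ is flat over $\Bbbk G$ and $H\le G$, then $\mathcal N(H)$ is flat over $\Bbbk H$.

*Proof.* **Step 1: $\mathcal N(G)$ is flat over $\Bbbk H$.** Since $\Bbbk G$ is a free right $\Bbbk H$-module, the functor $\mathcal N(G)\otimes_{\Bbbk H}-=\mathcal N(G)\otimes_{\Bbbk G}(\Bbbk G\otimes_{\Bbbk H}-)$ is exact. It remains to show that $\mathcal N(H)$ is a direct summand of $\mathcal N(G)$ as a right $\Bbbk H$-module.

**Step 2: an inclusion $i:\mathcal N(H)\to\mathcal N(G)$.** Decompose $\ell^2(G)=\bigoplus_{Hg}\ell^2(Hg)$, and let $\rho_g:\ell^2(H)\to\ell^2(Hg)$ be $\delta_h\mapsto\delta_{hg}$. For $a\in\mathcal N(H)$ let $i(a)$ act on $\ell^2(Hg)$ as $\rho_ga\rho_g^{-1}$. If $g$ is replaced by $h_0g$ with $h_0\in H$, then $\rho_{h_0g}=\rho_g\tau$ with $\tau:\delta_h\mapsto\delta_{hh_0}$; since $a$ commutes with $\tau$, the operator does not change. So $i(a)$ is well defined and bounded by $\|a\|$. Right translation by $g'$ maps $\ell^2(Hg)$ to $\ell^2(Hgg')$ and carries $\rho_g$ to $\rho_{gg'}$,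 so $i(a)$ commutes with it, and $i(a)\in\mathcal N(G)$. The map $i$ is a unital ring homomorphism. It extends the inclusion $\Bbbk H\subseteq\Bbbk G$, since left multiplication by $H$ commutes with every $\rho_g$. In particular $i$ is right $\Bbbk H$-linear.

**Step 3: a retraction $E:\mathcal N(G)\to\mathcal N(H)$.** Let $P$ be the projection of $\ell^2(G)$ onto $\ell^2(H)$, and $E(x)=PxP|_{\ell^2(H)}$. As $P$ commutes with right translations by $H$, $E(x)\in\mathcal N(H)$. For $a\in\Bbbk H$ we have $aP=PaP$, so $PxaP=PxPaP$ and $E(xa)=E(x)a$. Finally $E(i(a))=a$, by looking at the coset $H$. So $\mathcal N(H)$ is a direct summand of a flat module, hence flat. $\square$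

## 4. Nonamenable groups: injective matrices with more rows than columns

**Definition.** $G$ is amenable if for every finite $E\subset G$ and every $\varepsilon>0$ there is a finite set $\Phi\neq\emptyset$ in $G$ with $|\Phi E|<(1+\varepsilon)|\Phi|$.

By Følner's theorem this is equivalent to the existence of an invariant mean. Long intervals show that $\mathbb Z$ is amenable. If $G$ is not amenable, there are a finite $E$, which we may enlarge so that $1\in E$, and $\delta>0$ with
$$|\Phi E|\ge(1+\delta)|\Phi|\qquad\text{for all finite }\Phi\ne\emptyset. \tag{3}$$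
This inequality is all we have: it hands us no free subgroup. We must make an injective matrix from it. The next statement is a version of a theorem of Bartholdi (J. Eur. Math. Soc. 21 (2019)).

**Proposition 6.** If $G$ is not amenable, there are $m\ge1$, $n=m+1$ and an injective left $\Bbbk G$-linear map $(\Bbbk G)^n\to(\Bbbk G)^m$.

Before the proof, here is how one looks for the map. Let $V=\Bbbk^n$, let $Y$ be a set with $m$ elements, let $S\subset G$ be finite, and try $g\otimes v\mapsto\sum_{s\in S}gs\otimes A_sv$ with linear maps $A_s:V\to\Bbbk^Y$. Suppose that $A_s$ uses only the coordinates in a subset $Y_s\subseteq Y$, with generic functionals there. An element $x$ of the kernel has finite support $\Phi$. At $h\in\Phi S$, several $s\in S$ may compete: those with $hs^{-1}\in\Phi$. A coordinate $y$ gives a clean equation on one value $x(hs^{-1})$ if $y\in Y_s$ and $y\notin Y_{s'}$ for the competing $s'\ne s$. If all $Y_s$ equal $Y$, no coordinate is clean as soon as two elements compete. If the $Y_s$ are disjoint, every coordinate is clean, but each value $x(f)\in V$ satisfies only $\sum_s|Y_s|\le m$ equations; as $\dim V=m+1$,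 some $v\ne0$ is killed by all $A_s$, and $1\otimes v$ is in the kernel. The expansion (3) has not been used in either extreme.

What (3) says is that, on average, few elements compete. If exactly $r$ compete, one wants random sets $Y_s$ of density about $1/r$: then a proportion of about $1/(er)$ of the coordinates is clean for a given $s$. Since $r$ varies with $h$, we reserve a share of $Y$ for each dyadic density $2^{-j}$. This costs a factor of order $\log|S|$, which is linear in $\ell$ for $S=E^\ell$, while the expansion $(1+\delta)^\ell$ is exponential.

*Proof.* **Step 1: choice of $S$.** With $E,\delta$ as in (3), put $S=E^\ell$, $J=\lceil\log_2|S|\rceil$ and $C=(1+\delta)^\ell$. Applying (3) $\ell$ times gives $|\Phi S|\ge C|\Phi|$ for all finite $\Phi\neq\emptyset$. Since $|S|\le|E|^\ell$, we have $J+1\le\ell\log_2|E|+2$. So we may fix $\ell$ so large that $C\ge4e(J+1)$.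

**Step 2: sets $Y_s$ with many private points.** Let
$$Y=\{0,\dots,J\}\times\{1,\dots,2^J\}^S,\quad m=|Y|,\quad n=m+1,\quad Y_s=\{(j,c)\in Y:c(s)\le2^{J-j}\}\quad(s\in S).$$
We claim that for $s\in I\subseteq S$ with $|I|=r$,
$$\Big|Y_s\setminus\bigcup_{s'\in I\setminus\{s\}}Y_{s'}\Big|\ \ge\ \frac{\kappa m}r,\qquad\kappa=\frac1{2e(J+1)}. \tag{4}$$
Choose $0\le j\le J$ with $2^{j-1}<r\le2^j$; this is possible since $1\le r\le|S|\le2^J$. There are $m/(J+1)$ points of $Y$ with first coordinate $j$. Among them, the condition $c(s)\le2^{J-j}$ holds for the proportion $2^{-j}$, and the conditions for different $s$ are independent. So the proportion that lies in the set in (4) is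
$$2^{-j}(1-2^{-j})^{r-1}\ \ge\ \frac1{2r}\Big(1-\frac1r\Big)^{r-1}\ \ge\ \frac1{2er},$$
with $0^0=1$ when $r=1$. The first inequality uses $2^j<2r$ and $2^{-j}\le1/r$. The second uses, for $r\ge2$, that $(1-\frac1r)^{r-1}=(1+\frac1{r-1})^{-(r-1)}\ge1/e$. Multiplying by $m/(J+1)$ gives (4).

**Step 3: the map.** Let $V=\Bbbk^n$. As $\Bbbk$ is infinite, we can choose functionals $\alpha_{s,y}\in V^*$ for $s\in S$, $y\in Y_s$ such that any $n$ of them, for distinct pairs $(s,y)$, are linearly independent: take $(1,t,\dots,t^{n-1})$ with distinct $t\in\Bbbk$ for distinct pairs and use the Vandermonde determinant. (If there are fewer than $n$ pairs the condition is empty; Step 4 produces $n$ pairs when it needs them.) Define $A_s:V\to\Bbbk^Y$ by $(A_sv)_y=\alpha_{s,y}(v)$ if $y\in Y_s$, and $(A_sv)_y=0$ otherwise. Let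
$$\theta:\Bbbk G\otimes V\to\Bbbk G\otimes\Bbbk^Y,\qquad\sum_gg\otimes x(g)\mapsto\sum_g\sum_{s\in S}gs\otimes A_sx(g).$$
This is left $\Bbbk G$-linear from $(\Bbbk G)^n$ to $(\Bbbk G)^m$.

**Step 4: injectivity.** Let $x\neq0$ with $\theta(x)=0$, and let $\Phi=\operatorname{supp}x$, a finite nonempty set. For $h\in\Phi S$ put $I(h)=\{s\in S:hs^{-1}\in\Phi\}$. The pairs $(f,s)\in\Phi\times S$ with $fs=h$ correspond to the elements $s\in I(h)$. Hence
$$\sum_{f\in\Phi}\sum_{s\in S}\frac1{|I(fs)|}=\sum_{h\in\Phi S}\ \sum_{(f,s):\,fs=h}\frac1{|I(h)|}=|\Phi S|\ge C|\Phi|,$$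
so some $f\in\Phi$ satisfies $\sum_{s\in S}1/|I(fs)|\ge C$. Fix this $f$. Let $s\in S$, put $h=fs$, so that $s\in I(h)$, and let $y\in Y_s\setminus\bigcup_{s'\in I(h)\setminus\{s\}}Y_{s'}$. The $y$-coordinate of the coefficient of $\theta(x)$ at $h$ is
$$\sum_{s'\in I(h)}\big(A_{s'}x(hs'^{-1})\big)_y=\alpha_{s,y}(x(f)),$$
because the terms with $s'\neq s$ vanish at $y$. So $\alpha_{s,y}(x(f))=0$. By (4) the number of such pairs $(s,y)$ is at least
$$\sum_{s\in S}\frac{\kappa m}{|I(fs)|}\ \ge\ \kappa Cm\ \ge\ 2m\ \ge\ n .$$
So $n$ linearly independent functionals vanish at $x(f)$, and $x(f)=0$. This contradicts $f\in\Phi$. $\square$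

**Corollary 7.** If $\mathcal N(G)$ is flat over $\Bbbk G$, then $G$ is amenable.

*Proof.* Otherwise let $A\in M_{n,m}(\Bbbk G)$, $n=m+1$, be the matrix of the injection in Proposition 6. By flatness $\mathcal N^n\to\mathcal N^m$, $x\mapsto xA$, is injective. By Lemma 1 its kernel is $\mathcal N^np$ with $\operatorname{Tr}(p)\ge n-m=1$, a contradiction. $\square$

For amenable groups the trace count is of no use. For $\Bbbk=\mathbb C$, a theorem of Lück (*$L^2$-Invariants*, Theorem 6.37) says that if $G$ is amenable, then the von Neumann dimension of $\operatorname{Tor}^{\mathbb CG}_j(\mathcal N,M)$ is $0$ for all $M$ and all $j\ge1$. We return to the $\mathbb Z^2$ example. To copy it directly for a group with generators $t_1,\dots,t_k$ we would need to know $K=\{x\in(\Bbbk G)^k:\sum x_i(t_i-1)=0\}$ explicitly, and for a general group we have no description of it. So we do not compute $K$; we ask what flatness says about the projection $p$.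

## 5. Denominators that are invertible in $\mathcal N$

In this section and the next we assume that $\mathcal N$ is flat over $\Bbbk G$. Let
$$\mathcal S=\{s\in\Bbbk G:s\text{ is invertible in }\mathcal N\}.$$
This set contains $1$, is closed under products and under $*$, and consists of non-zero-divisors. For $G=\mathbb Z$, $\Bbbk=\mathbb C$, it is the set of Laurent polynomials without zeros on the circle, and the fractions $a/s$ form a ring of continuous functions on $\mathbb T$. When $G$ is not abelian it is not clear that such fractions form a ring. Flatness gives this, by way of the following lemma.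

**Lemma 8.** If $L\subseteq\Bbbk G$ is a left ideal with $\mathcal NL=\mathcal N$, then $L\cap\mathcal S\neq\emptyset$.

*Proof.* Write $1=\sum_{j=1}^ry_jd_j$ with $y_j\in\mathcal N$, $d_j\in L$. Let $D$ be the column $(d_j)$ and $Y$ the row $(y_j)$, so $YD=1$. Since $Y^*Y\le\|Y\|^2$,
$$1=D^*Y^*YD\le\|Y\|^2D^*D.$$
So the positive element $D^*D=\sum_jd_j^*d_j$ is invertible in $\mathcal N$. It lies in $L$, since $L$ is a left ideal and $d_j^*\in\Bbbk G$. $\square$

**Lemma 9.** $\mathcal S$ satisfies the left and right Ore conditions. Consequently
$$R:=\{s^{-1}a:s\in\mathcal S,a\in\Bbbk G\}=\{as^{-1}:s\in\mathcal S,a\in\Bbbk G\}$$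
is a $*$-closed subring of $\mathcal N$, and any finitely many elements of $R$ have a common right denominator $s\in\mathcal S$.

*Proof.* **Step 1: the Ore conditions.** Let $s\in\mathcal S$ and $b\in\Bbbk G$. Put $M=\Bbbk G/\Bbbk Gs$. Then $\mathcal N\otimes_{\Bbbk G}M=\mathcal N/\mathcal Ns=0$. The submodule of $M$ generated by the class of $b$ is isomorphic to $\Bbbk G/L$ with $L=\{d\in\Bbbk G:db\in\Bbbk Gs\}$. By flatness $\mathcal N\otimes_{\Bbbk G}(\Bbbk G/L)=\mathcal N/\mathcal NL$ embeds in $\mathcal N\otimes_{\Bbbk G}M=0$, so $\mathcal NL=\mathcal N$. By Lemma 8 there is $d\in\mathcal S\cap L$, that is,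
$$db=cs\qquad\text{for some }d\in\mathcal S,\ c\in\Bbbk G. \tag{5}$$
This is the left Ore condition. Applying it to $b^*,s^*$ and taking adjoints gives the right one.

**Step 2: left fractions are right fractions.** By (5), $bs^{-1}=d^{-1}c$ in $\mathcal N$, so every right fraction is a left fraction. The adjoint of a left fraction is a right fraction, hence a left fraction; taking adjoints again, the original left fraction is a right fraction. So the two descriptions of $R$ agree, and $R=R^*$.

**Step 3: common denominators.** Given $s_1,s_2\in\mathcal S$, apply (5) with $s=s_1$, $b=s_2$ to get $ds_2=cs_1=:s'$ with $d\in\mathcal S$. Then $s'=ds_2\in\mathcal S$, and $s_1^{-1}=s'^{-1}c$, $s_2^{-1}=s'^{-1}d$. So $s_1^{-1}a_1$ and $s_2^{-1}a_2$ have the common left denominator $s'$. By induction any finitely many elements of $R$ have a common left denominator. Applying this to their adjoints and taking adjoints gives a common right denominator.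

**Step 4: $R$ is a ring.** It is closed under sums and differences by Step 3, and contains $\Bbbk G$. For a product $s^{-1}a\cdot t^{-1}b$, use (5) to write $da=ct$ with $d\in\mathcal S$. Then $at^{-1}=d^{-1}c$, so the product is $s^{-1}d^{-1}cb=(ds)^{-1}cb\in R$. $\square$

Note that $\Bbbk G\subseteq R\subseteq\mathcal N$, and every $s\in\mathcal S$ is invertible in $R$. The gain from passing to $R$ is that $\mathcal N$ is not only flat but sees every module.

**Lemma 10.** $\mathcal N$ is faithfully flat as a right $R$-module: $\mathcal N\otimes_R-$ is exact, and $\mathcal N\otimes_RZ=0$ implies $Z=0$.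

*Proof.* Let $Z$ be a left $R$-module. We claim that $\mathcal N\otimes_RZ=\mathcal N\otimes_{\Bbbk G}Z$. It suffices to see that the relations over $R$ hold in the right-hand side. For $x\in\mathcal N$, $s\in\mathcal S$, $a\in\Bbbk G$, $z\in Z$,
$$xs^{-1}a\otimes z=xs^{-1}\otimes az=xs^{-1}\otimes s(s^{-1}az)=x\otimes s^{-1}az .$$
So the claim holds, and exactness of $\mathcal N\otimes_R-$ follows from flatness over $\Bbbk G$.

Now let $\mathcal N\otimes_RZ=0$ and $z\in Z$. The $\Bbbk G$-submodule $\Bbbk Gz\subseteq Z$ is isomorphic to $\Bbbk G/L$, with $L$ the annihilator of $z$. By flatness $\mathcal N/\mathcal NL=\mathcal N\otimes_{\Bbbk G}\Bbbk Gz$ embeds in $\mathcal N\otimes_{\Bbbk G}Z=0$. By Lemma 8 some $s\in\mathcal S$ satisfies $sz=0$. As $s$ is invertible in $R$, $z=0$. $\square$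

## 6. Kernel projections have entries in $R$

This is the consequence of flatness that replaces the explicit computation for $\mathbb Z^2$.

**Proposition 11.** Assume $\mathcal N$ is flat over $\Bbbk G$. For $A\in M_{k,n}(R)$, the projection $p\in M_k(\mathcal N)$ with $\{x\in\mathcal N^k:xA=0\}=\mathcal N^kp$ lies in $M_k(R)$.

*Proof.* If $p=0$ there is nothing to prove; let $p\neq0$.

**Step 1: a positive matrix over $R$ that is invertible on the range of $p$.** Let $K=\{x\in R^k:xA=0\}$. By flatness over $R$ and (1), $\mathcal NK=\mathcal N^kp$. So the rows of $p$ lie in $\mathcal NK$, and there are $B\in M_{l,k}(R)$ with rows in $K$ and $Y\in M_{k,l}(\mathcal N)$ with $p=YB$. The rows of $B$ lie in $\mathcal N^kp$, so $B=Bp$. Put $T=B^*B$. It lies in $M_k(R)$ because $R$ is $*$-closed, and $T=pTp$. Moreover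
$$p=p^*p=B^*Y^*YB\le\|Y\|^2\,T .$$
So $T$ restricted to the range of $p$ is positive and bounded below, hence invertible there. Extending the inverse by $0$ gives $T'\in pM_k(\mathcal N)p$ with $TT'=T'T=p$.

**Step 2: image and kernel of $T$ over $\mathcal N$.** We have
$$\mathcal N^kT=\mathcal N^kp,\qquad\{x\in\mathcal N^k:xT=0\}=\mathcal N^k(1-p).$$
Indeed $\mathcal N^kT\subseteq\mathcal N^kp$ as $T=Tp$, and $\mathcal N^kp=\mathcal N^kT'T\subseteq\mathcal N^kT$. If $xT=0$ then $xp=xTT'=0$; if $xp=0$ then $xT=xpT=0$.

**Step 3: descent to $R$.** Let $K_T=\{x\in R^k:xT=0\}$. By flatness over $R$ and (1), $\mathcal NK_T=\mathcal N^k(1-p)$. Therefore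
$$\mathcal N\otimes_R\big(R^k/(R^kT+K_T)\big)=\mathcal N^k/(\mathcal N^kT+\mathcal NK_T)=\mathcal N^k/\big(\mathcal N^kp+\mathcal N^k(1-p)\big)=0 .$$
By Lemma 10, $R^k=R^kT+K_T$. Write each standard basis row as $e_i=u_i+v_i$ with $u_i\in R^kT\subseteq\mathcal N^kp$ and $v_i\in K_T\subseteq\mathcal N^k(1-p)$. Multiplying by $p$ gives $e_ip=u_i\in R^k$. So every row of $p$ lies in $R^k$. $\square$

Check on $\mathbb Z^2$ with $\Bbbk=\mathbb C$: a Laurent polynomial invertible in $L^\infty(\mathbb T^2)$ has no zero on $\mathbb T^2$, so all fractions with such denominators are continuous functions. The projection $p=1-r$ with $r$ from (2) has a discontinuous entry. So Proposition 11 shows again that $\mathcal N(\mathbb Z^2)$ is not flat.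

## 7. The augmentation ideal of an infinite amenable group

Let $I_G$ be the augmentation ideal, the span of all $g-1$ in $\Bbbk G$. If $t_1,\dots,t_k$ generate $G$, then
$$I_G=\sum_i\Bbbk G(t_i-1),$$
because $gt_i-1=g(t_i-1)+(g-1)$ and $t_i^{-1}-1=-t_i^{-1}(t_i-1)$, by induction on word length.

For $G=\mathbb Z$ the map $I_G\to\Bbbk G$, $x(z-1)\mapsto x$, is left linear and is not multiplication by an element of $\Bbbk G$. Flatness forces such a map to exist in general.

**Proposition 12.** Let $G$ be finitely generated, infinite and amenable, with $\mathcal N(G)$ flat over $\Bbbk G$. Then some left $\Bbbk G$-linear map $I_G\to\Bbbk G$ is not right multiplication by an element of $\Bbbk G$. (Equivalently, $H^1(G;\Bbbk G)\neq0$.)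

The equivalence is the long exact sequence of $\operatorname{Ext}_{\Bbbk G}(-,\Bbbk G)$ for $0\to I_G\to\Bbbk G\to\Bbbk\to0$: it identifies $H^1(G;\Bbbk G)=\operatorname{Ext}^1_{\Bbbk G}(\Bbbk,\Bbbk G)$ with the cokernel of $\operatorname{Hom}(\Bbbk G,\Bbbk G)\to\operatorname{Hom}(I_G,\Bbbk G)$, and the image of this restriction map consists of the right multiplications.

The idea of the proof: in $\mathbb Z^2$ we had $1-p=A\varphi$ with $\varphi$ unbounded. Here $1-p$ has entries in $R$, and if all maps $I_G\to\Bbbk G$ are right multiplications we get $1-p=A\varphi$ with $\varphi$ bounded. Amenability does not allow this.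

*Proof.* Suppose that every left $\Bbbk G$-linear map $I_G\to\Bbbk G$ is right multiplication by an element of $\Bbbk G$.

**Step 1: maps on $I_G$ from the kernel projection.** Let $t_1,\dots,t_k$ generate $G$ and let $A\in M_{k,1}(\Bbbk G)$ be the column $(t_i-1)_i$. Let $p\in M_k(R)$ be its kernel projection, by Proposition 11, and $q=1-p=(q_{ij})\in M_k(R)$. The rows of $p$ lie in $\mathcal N^kp$, so $pA=0$ and $qA=A$. For $x\in R^k$, $xA=0$ if and only if $x=xp$, that is, $xq=0$. Hence for each $j$
$$\psi_j:R^kA\to R,\qquad xA\mapsto(xq)_j$$
is a well-defined left $R$-linear map. Its domain contains $I_G$, and $\psi_j(t_i-1)=q_{ij}$ (take $x=e_i$).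

**Step 2: clearing denominators.** By Lemma 9 choose $s\in\mathcal S$ with $q_{ij}s\in\Bbbk G$ for all $i,j$. Then $x\mapsto\psi_j(x)s$ is left $\Bbbk G$-linear and maps $I_G=\sum_i\Bbbk G(t_i-1)$ to $\Bbbk G$. By assumption there is $c_j\in\Bbbk G$ with $\psi_j(x)s=xc_j$ for all $x\in I_G$. Put $\varphi_j=c_js^{-1}\in R$. Then $q_{ij}=(t_i-1)\varphi_j$, that is, $q=A\varphi$ with the row $\varphi=(\varphi_1,\dots,\varphi_k)$.

**Step 3: a formula for $1$.** From $qA=A$ we get $A\varphi A=A$. Put $f=1-\varphi A\in\mathcal N$, where $\varphi A=\sum_j\varphi_j(t_j-1)$. Then $(t_i-1)f=0$ for all $i$. So the vector $f\delta_1\in\ell^2(G)$ is invariant under left translation by all $t_i$, hence by $G$. It is a constant function in $\ell^2(G)$, and $G$ is infinite, so $f\delta_1=0$. As $f$ commutes with right translations, $f\delta_g=0$ for all $g$, and $f=0$. Hence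
$$1=\sum_{j=1}^k\varphi_j(t_j-1)\quad\text{in }\mathcal N. \tag{6}$$

**Step 4: contradiction with amenability.** Let $\varepsilon>0$ and $E=\{1,t_1^{-1},\dots,t_k^{-1}\}$. Amenability gives a finite $\Phi\ne\emptyset$ with $|\Phi E|<(1+\varepsilon)|\Phi|$. As $1\in E$, $|\Phi t_j^{-1}\setminus\Phi|<\varepsilon|\Phi|$, and the symmetric difference of $\Phi t_j^{-1}$ and $\Phi$, two sets of equal size, has fewer than $2\varepsilon|\Phi|$ elements. Put $\Psi=\Phi^{-1}$. Taking inverses, the symmetric difference of $t_j\Psi$ and $\Psi$ has fewer than $2\varepsilon|\Psi|$ elements. The unit vector $v=|\Psi|^{-1/2}1_\Psi$ satisfies $\|(t_j-1)v\|^2<2\varepsilon$ for all $j$. By (6),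
$$1=\|v\|\le\sum_j\|\varphi_j\|\,\|(t_j-1)v\|\le\sqrt{2\varepsilon}\,\sum_j\|\varphi_j\| .$$
As $\varepsilon\to0$ this is a contradiction. $\square$

## 8. Groups with one end

**Definition.** Let $H$ be finitely generated, with Cayley graph $X$ for a finite generating set. The number of ends of $H$ is the supremum, over finite sets $F$ of edges, of the number of infinite components of $X$ with the edges in $F$ removed.

It is a textbook fact that this does not depend on the generating set. For example, $\mathbb Z$ has two ends. The group $\mathbb Z^2$ has one: finitely many edges of the grid lie in a large square, and the complement of the square is connected. A free group of rank $2$ has infinitely many.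

The next lemma says that one-ended groups have only the obvious maps $I_G\to\Bbbk G$. For $\mathbb Z$, the map $x(z-1)\mapsto x$ corresponds, in the notation below, to a function $u$ with $(z-1)u=1$, which is a step function on the line; two ends are what makes room for the step.

**Lemma 13.** If $G$ is finitely generated and has exactly one end, then every left $\Bbbk G$-linear map $\psi:I_G\to\Bbbk G$ is right multiplication by an element of $\Bbbk G$.

*Proof.* **Step 1: $\psi$ is multiplication by a function.** Put $\delta(g)=\psi(g-1)$. From $gh-1=(g-1)+g(h-1)$ we get $\delta(gh)=\delta(g)+g\delta(h)$. View $\Bbbk G$ as a submodule of the module $\Bbbk^G$ of all functions, with $(gu)(h)=u(g^{-1}h)$. Let $u(h)=\delta(h^{-1})(1)$. Then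
$$u(g^{-1}h)-u(h)=\delta(h^{-1}g)(1)-\delta(h^{-1})(1)=\big(h^{-1}\delta(g)\big)(1)=\delta(g)(h),$$
that is, $(g-1)u=\delta(g)$. By linearity $\psi(x)=xu$ for all $x\in I_G$.

**Step 2: $u$ is constant outside a finite set.** Let $\{t_i\}$ be a finite generating set, and consider the graph with vertex set $G$ and edges joining $h$ to $t_i^{-1}h$. Inversion $h\mapsto h^{-1}$ identifies it with the Cayley graph whose edges join $h$ to $ht_i$. We have $u(t_i^{-1}h)-u(h)=\delta(t_i)(h)$, and each $\delta(t_i)$ has finite support. So $u$ takes equal values at the endpoints of all but finitely many edges. Remove these finitely many edges. The graph was connected and each removal adds at most one component, so finitely many components remain; exactly one is infinite, because $G$ has one end. On each component $u$ is constant. Hence $u=c+u_0$ with $c$ a constant function and $u_0$ of finite support, that is, $u_0\in\Bbbk G$.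

**Step 3: removing the constant.** Each $g-1$ kills constant functions, so $I_G$ does. Thus $\psi(x)=xu=xu_0$ for $x\in I_G$, and $xu_0$ is the product in $\Bbbk G$. $\square$

## 9. Counting ends: proof of Theorems 4 and 4′

We use the following standard facts on a finitely generated infinite group $H$.

1. (Freudenthal, Hopf) $H$ has $1$, $2$ or infinitely many ends.
2. (Hopf) If $H$ has two ends, it has an infinite cyclic subgroup of finite index.
3. (Stallings) If $H$ has infinitely many ends, then $H$ is an amalgam $A*_FB$ with $F$ finite, $[A:F]\ge3$, $[B:F]\ge2$, or an HNN extension of a group $A$ along an isomorphism between finite subgroups $F,F'$ of $A$, at least one of which is proper in $A$.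

In the HNN case $F$ and $F'$ are finite of equal order, so both are proper: if, say, $F'=A$, then $A$ is finite and $|F|=|A|$, so $F=A$ as well.

**Lemma 14.** A finitely generated group with infinitely many ends contains a nonabelian free subgroup.

*Proof.* **The amalgam.** By the normal form theorem, a nonempty product of factors taken alternately from $A\setminus F$ and $B\setminus F$ is not $1$. Choose $a,a'\in A\setminus F$ with $a'^{-1}a\notin F$, which is possible as $[A:F]\ge3$, and $b\in B\setminus F$. Put $x=aba'^{-1}$ and $y=bxb^{-1}$. For $n\ge1$,
$$x^n=a\,b\,(a'^{-1}a)\,b\,(a'^{-1}a)\cdots b\,a'^{-1}$$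
is such an alternating product, which begins and ends with factors in $A\setminus F$. The same holds for $x^{-n}$. Take a nonempty product of nonzero powers of $x$ and $y$ in alternation and substitute $y^m=bx^mb^{-1}$. Between consecutive powers of $x$ there is then exactly one factor $b$ or $b^{-1}$, and there may be one more such factor at either end. This is an alternating product as above, so it is not $1$. Hence $x,y$ generate a free group of rank $2$.

**The HNN extension.** Let $t$ be the stable letter, with $tFt^{-1}=F'$. Britton's lemma says that a product $g_0t^{\epsilon_1}g_1\cdots t^{\epsilon_n}g_n$ with $n\ge1$, $g_i\in A$, $\epsilon_i=\pm1$, is not $1$ if it contains no part $tgt^{-1}$ with $g\in F$ and no part $t^{-1}gt$ with $g\in F'$. A group is not the union of two proper subgroups, so there is $a\in A\setminus(F\cup F')$. Put $x=t$ and $y=ata^{-1}$. In a nonempty product of nonzero powers of $x$ and $y$ in alternation, after substituting $y^m=at^ma^{-1}$, consecutive powers of $t$ are separated by $a$ or $a^{-1}$, neither of which lies in $F\cup F'$, and inside a power of $t$ the exponents have the same sign.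 So Britton's lemma applies, the product is not $1$, and $x,y$ generate a free group of rank $2$. $\square$

*Proof of Theorem 4′, hence of Theorem 4.* Let $\mathcal N(G)$ be flat over $\Bbbk G$ and let $H\le G$ be finitely generated. If $H$ is finite, the trivial subgroup is cyclic of finite index. So let $H$ be infinite. By Lemma 5, $\mathcal N(H)$ is flat over $\Bbbk H$.

If $H$ had infinitely many ends, it would contain a nonabelian free subgroup by Lemma 14, which contradicts Proposition 3 for $H$.

By Corollary 7, $H$ is amenable. So Proposition 12 gives a left $\Bbbk H$-linear map $I_H\to\Bbbk H$ that is not right multiplication by an element of $\Bbbk H$. By Lemma 13, $H$ does not have exactly one end.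

By fact 1, $H$ has two ends, and by fact 2 it has an infinite cyclic subgroup of finite index. As $H$ was an arbitrary finitely generated subgroup, $G$ is locally virtually cyclic. $\blacksquare$

## 10. Other coefficients, Tor, and the ring $R$

The following complements are not needed for Theorem 4. They use the known statement 1.1.1(A).

**Theorem 15 (arbitrary coefficients).** Let $\Lambda$ be any subring of $\mathbb C$ containing $1$ (for example $\mathbb Z$). Then $\mathcal N(G)$ is flat over $\Lambda G$ if and only if $G$ is locally virtually cyclic.

*Proof.* We read flatness on the right, as before. Left flatness over $\Lambda G$ is right flatness over $\overline\Lambda G$ by the adjoint, and the statement covers $\overline\Lambda$ as well.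

**Step 1: from $\Lambda$ down to $\mathbb Q$.** Let $\mathcal N$ be flat over $\Lambda G$. For a $\mathbb ZG$-module $M$ we have $\Lambda G\otimes_{\mathbb ZG}M=\Lambda\otimes_{\mathbb Z}M$, so
$$\mathcal N\otimes_{\mathbb ZG}M=\mathcal N\otimes_{\Lambda G}(\Lambda\otimes_{\mathbb Z}M).$$
This is exact in $M$, because $\Lambda$ is torsion-free, hence flat, over $\mathbb Z$. For a $\mathbb QG$-module $M$, $\mathcal N\otimes_{\mathbb QG}M=\mathcal N\otimes_{\mathbb ZG}M$, by the computation in the proof of Lemma 10 with nonzero integers as denominators. So $\mathcal N$ is flat over $\mathbb QG$, and Theorem 4′ with $\Bbbk=\mathbb Q$ shows that $G$ is locally virtually cyclic.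

**Step 2: from $\mathbb C$ down to $\Lambda$.** Let $G$ be locally virtually cyclic. By 1.1.1(A), $\mathcal N$ is flat over $\mathbb CG$. For a $\Lambda G$-module $M$,
$$\mathcal N\otimes_{\Lambda G}M=\mathcal N\otimes_{\mathbb CG}(\mathbb C\otimes_\Lambda M).$$
Here $\mathbb C$ is flat over the field $\operatorname{Frac}(\Lambda)$, which is flat over $\Lambda$; so $\mathbb C$ is flat over $\Lambda$, and the right-hand side is exact in $M$. $\square$

For the next theorem, $\dim_{\mathcal N}$ is Lück's dimension of $\mathcal N$-modules. The only value we compute is $\dim_{\mathcal N}(\mathcal N^kp)=\operatorname{Tr}(p)$ for a projection $p\in M_k(\mathcal N)$.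

**Theorem 16 (classification of failure of flatness).** For every discrete group $G$ exactly one of the following holds.

1. $G$ is locally virtually cyclic. Then $\operatorname{Tor}^{\mathbb CG}_j(\mathcal N,M)=0$ for all $M$ and all $j\ge1$.
2. $G$ is amenable but not locally virtually cyclic. Then $\operatorname{Tor}^{\mathbb CG}_1(\mathcal N,M)\neq0$ for some finitely presented $M$, but $\dim_{\mathcal N}\operatorname{Tor}^{\mathbb CG}_j(\mathcal N,M)=0$ for all $M$ and all $j\ge1$.
3. $G$ is not amenable. Then there is $M$ with a resolution $0\to\mathbb CG^{m+1}\to\mathbb CG^m\to M\to0$ and $\dim_{\mathcal N}\operatorname{Tor}^{\mathbb CG}_1(\mathcal N,M)\ge1$.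

In particular $G$ is amenable if and only if $\dim_{\mathcal N}\operatorname{Tor}^{\mathbb CG}_j(\mathcal N,M)=0$ for all $M$ and all $j\ge1$.

*Proof.* A locally virtually cyclic group is a directed union of virtually cyclic groups, which are amenable; so it is amenable. Hence the three cases are exclusive and exhaustive.

In case 1, $\mathcal N$ is flat by 1.1.1(A), so all $\operatorname{Tor}_j$ with $j\ge1$ vanish.

In case 2, $\mathcal N$ is not flat by Theorem 4, so $\operatorname{Tor}_1(\mathcal N,M)\ne0$ for some $M$. Every module is a directed colimit of finitely presented ones and $\operatorname{Tor}_1$ commutes with directed colimits, so $\operatorname{Tor}_1$ is nonzero for some finitely presented module. The statement on dimensions is Lück's theorem for amenable groups (*$L^2$-Invariants*, Theorem 6.37).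

In case 3, let $M$ be the cokernel of the injection of Proposition 6 with $\Bbbk=\mathbb C$, and let $A$ be its matrix. Computing with this resolution and Lemma 1,
$$\operatorname{Tor}_1^{\mathbb CG}(\mathcal N,M)=\{x\in\mathcal N^{m+1}:xA=0\}=\mathcal N^{m+1}p,\qquad\operatorname{Tr}(p)\ge1 .$$

For the last claim: if $G$ is amenable, we are in case 1 or 2 and all the dimensions vanish; if not, case 3 gives one that does not. $\square$

A ring is semihereditary if all its finitely generated left ideals and all its finitely generated right ideals are projective. For example, a principal ideal domain such as $\mathbb C[z,z^{-1}]$ is semihereditary.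

**Theorem 17 (ring-theoretic characterization).** With $\mathcal S=\mathbb CG\cap\mathcal N^\times$, the following are equivalent:

1. $G$ is locally virtually cyclic;
2. $\mathcal S$ is a left and right Ore set, the ring $R=\mathcal S^{-1}\mathbb CG\subseteq\mathcal N$ is semihereditary, all kernel projections of matrices over $R$ have entries in $R$, and $\mathcal N$ is a faithfully flat right $R$-module.

*Proof.* **From 1 to 2.** By 1.1.1(A), $\mathcal N$ is flat over $\mathbb CG$. So Lemmas 9 and 10 and Proposition 11 with $\Bbbk=\mathbb C$ give everything except that $R$ is semihereditary. Let $R^kA$, with $A\in M_{k,1}(R)$, be a finitely generated left ideal, and let $p\in M_k(R)$ be the kernel projection of $A$. For $x\in R^k$, $xA=0$ if and only if $x=xp$, so the kernel of $R^k\to R^kA$ is $R^kp$. Hence $R^kA\cong R^k/R^kp\cong R^k(1-p)$ is a direct summand of $R^k$, and so projective. Since $R=R^*$, the adjoint gives the same for right ideals.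

**From 2 to 1.** By the left Ore condition, Step 3 of the proof of Lemma 9 shows that the right $\mathbb CG$-submodules $s^{-1}\mathbb CG\subseteq R$, $s\in\mathcal S$, form a directed system with union $R$. Each is free of rank one, so $R$ is flat as a right $\mathbb CG$-module. Since $\mathcal N$ is flat over $R$, the functor
$$\mathcal N\otimes_{\mathbb CG}-=\mathcal N\otimes_R(R\otimes_{\mathbb CG}-)$$
is exact. So $\mathcal N$ is flat over $\mathbb CG$, and Theorem 4 applies. $\square$
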